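\title{Dimension-free weak type $(1,1)$ estimates for Gaussian Riesz transforms of first and second order}

\begin{abstract}
We prove that the first and second order Riesz transforms associated with the Ornstein--Uhlenbeck operator on $\mathbb{R}^n$ are of weak type $(1,1)$ with respect to the Gaussian measure, with constants that depend neither on $n$ nor on the indices: $2\sqrt2$ for first order, $4$ for second order, and $2$ for the mixed second order transforms. The Calder\'on--Zygmund decomposition is replaced by an obstacle problem for the generator $B$ of a symmetric sub-Markovian semigroup. It writes $f=g+(B+\varepsilon)w$ with $g$ bounded and $w$ supported on a small set, so that the bad part is mapped to a derivative of $w$, which vanishes off that set.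
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $\gamma_n$ be the Gaussian probability measure $d\gamma_n(x)=e^{-\pi|x|^2}\,dx$ on $\mathbb{R}^n$, and let $\langle\cdot,\cdot\rangle$ be the inner product of $L^2(\gamma_n)$; the same brackets denote the Euclidean inner product. All $L^2$ spaces are real unless stated otherwise. Integration by parts shows that the adjoint of $\partial_i=\partial_{x_i}$ in $L^2(\gamma_n)$ is $\partial_i^*=-\partial_i+2\pi x_i$. The Ornstein--Uhlenbeck (or Hermite) operator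
\[
L=\frac12\sum_{i=1}^n\partial_i^*\partial_i=-\frac12\Delta+\pi\langle x,\nabla\rangle
\]
therefore plays for $\gamma_n$ the role that $-\frac12\Delta$ plays for Lebesgue measure. We use two standard facts. The operator $L$, defined on $C_c^\infty(\mathbb{R}^n)$, has a nonnegative self-adjoint closure in $L^2(\gamma_n)$, again denoted by $L$; and the semigroup it generates is given by Mehler's formula
\begin{equation}\label{eq:mehler}
e^{-tL}f(x)=\int_{\mathbb{R}^n}f\big(e^{-\pi t}x+\sqrt{1-e^{-2\pi t}}\,z\big)\,d\gamma_n(z).
\end{equation}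

The normalized Hermite polynomials $h_\beta$, $\beta\in\{0,1,2,\dots\}^n$, are defined by
\begin{equation}\label{eq:gen}
\exp\big(\sqrt{2\pi}\,\langle s,x\rangle-\tfrac12|s|^2\big)=\sum_\beta\frac{s^\beta}{\sqrt{\beta!}}\,h_\beta(x),\qquad s\in\mathbb{R}^n .
\end{equation}
They form an orthonormal basis of $L^2(\gamma_n)$, with $h_0=1$. On the left side of \eqref{eq:gen}, $\partial_i$ acts as multiplication by $\sqrt{2\pi}\,s_i$, and the differential expression $L$ acts as $\pi\langle s,\nabla_s\rangle$. Comparing coefficients gives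
\begin{equation}\label{eq:hermite}
\partial_ih_\beta=\sqrt{2\pi\beta_i}\,h_{\beta-e_i},\qquad Lh_\beta=\pi|\beta|\,h_\beta ,
\end{equation}
where $|\beta|=\beta_1+\dots+\beta_n$, $e_i$ is the $i$-th unit vector, and a term with coefficient $0$ is read as $0$. The second identity also holds for the closed operator: integrating by parts, $\langle h_\beta,L\varphi\rangle=\pi|\beta|\langle h_\beta,\varphi\rangle$ for $\varphi\in C_c^\infty$, so $h_\beta\in\mathcal{D}(L^*)=\mathcal{D}(L)$. Hence $L$ is diagonal in this basis. For $\sigma>0$, a function $u=\sum_\beta c_\beta h_\beta$ lies in $\mathcal{D}(L^\sigma)$ exactly when $\sum_\beta|\beta|^{2\sigma}c_\beta^2<\infty$, the kernel of $L^\sigma$ is the space of constants, and $L^{-\sigma}$ is bounded on the orthogonal complement of the constants.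

The Gaussian Riesz transforms of first and second order are
\[
R_j=\partial_jL^{-1/2},\qquad R_{ij}=\partial_i\partial_jL^{-1},\qquad 1\le i,j\le n .
\]
A bound for $R_j$ in some norm controls $\partial_ju$ by $L^{1/2}u$, and a bound for $R_{ij}$ controls $\partial_i\partial_ju$ by $Lu$. These operators act on functions orthogonal to the constants. We extend them by $R_j1=R_{ij}1=0$, which only enlarges the class of functions to be estimated. By \eqref{eq:hermite}, for $\beta\ne0$,
\begin{equation}\label{eq:rieszdef}
R_jh_\beta=\sqrt{\frac{2\beta_j}{|\beta|}}\;h_{\beta-e_j},\qquad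
R_{ij}h_\beta=\frac{2\sqrt{\beta_j(\beta_i-\delta_{ij})}}{|\beta|}\;h_{\beta-e_i-e_j},
\end{equation}
with $\delta_{ij}$ the Kronecker symbol. Each of these operators sends the basis to multiples of distinct basis vectors, with bounded coefficients, so \eqref{eq:rieszdef} defines it as a bounded operator on $L^2(\gamma_n)$. Since $\sum_j\beta_j=|\beta|$, $\sum_{i,j}\beta_j(\beta_i-\delta_{ij})=|\beta|^2-|\beta|$, and $2\sqrt{\beta_i\beta_j}\le\beta_i+\beta_j\le|\beta|$ for $i\ne j$, Parseval's identity gives for $f=\sum_\beta c_\beta h_\beta$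
\begin{equation}\label{eq:L2}
\begin{aligned}
\sum_j\|R_jf\|_2^2&=2\sum_{\beta\ne0}c_\beta^2\le2\|f\|_2^2,\\
\sum_{i,j}\|R_{ij}f\|_2^2&=4\sum_{\beta\ne0}\Big(1-\frac1{|\beta|}\Big)c_\beta^2\le4\|f\|_2^2,\\
\|R_{ij}f\|_2&\le\|f\|_2\qquad(i\ne j).
\end{aligned}
\end{equation}
On $L^2$ the dimension thus plays no role, even for the full gradient and the full Hessian.

The following is known. These transforms satisfy dimension-free $L^p(\gamma_n)$ estimates for $p>1$. At the endpoint $p=1$, the transforms of first and second order are of weak type $(1,1)$ in each fixed dimension: there is $C_n$ such that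
\begin{equation}\label{eq:weak}
\gamma_n\big(\{x:|Rf(x)|>\alpha\}\big)\le\frac{C_n}{\alpha}\,\|f\|_{L^1(\gamma_n)}\qquad(\alpha>0)
\end{equation}
for $R=R_j$ and $R=R_{ij}$. The Riesz transforms of third and higher order are not of weak type $(1,1)$. The question, posed in \cite{PHA}, is this: \emph{can $C_n$ in \eqref{eq:weak} be chosen independent of $n$ and of the indices, for the first order transforms, and for the second order transforms?}

The indices are not the issue: in a fixed dimension a permutation of the coordinates preserves $\gamma_n$ and reduces everything to $R_1$, $R_{11}$ and $R_{12}$. The dimension is. If $f$ depends only on $x_1,\dots,x_m$, its expansion involves only multi-indices supported in $\{1,\dots,m\}$, so by \eqref{eq:rieszdef} $R_1f$ is the same function whether it is computed in $\mathbb{R}^m$ or in $\mathbb{R}^n$, $n>m$. The best constant in \eqref{eq:weak} is therefore nondecreasing in $n$, and the question is whether it stays bounded. The $L^p$ theory suggests that it does. Two things suggest caution. The failure of \eqref{eq:weak}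 at order three shows that the endpoint is delicate, since those transforms are as harmless on $L^2$ as the ones above. And the standard tool for weak type estimates, the Calder\'on--Zygmund decomposition, loses factors exponential in $n$, as we recall in Section~\ref{sec:example}. The answer is yes in both cases. We abbreviate $\gamma_n(\{x:F(x)>\alpha\})$ by $\gamma_n(F>\alpha)$, and likewise for other measures.

\begin{theorem}\label{thm:main}
For all $n$, all $\alpha>0$ and all real $f\in L^2(\gamma_n)$:
\begin{enumerate}
\item[(1)] $\displaystyle\gamma_n\Big(\big(\textstyle\sum_j|R_jf|^2\big)^{1/2}>\alpha\Big)\le\frac{2\sqrt2}{\alpha}\|f\|_{L^1(\gamma_n)}$; in particular this bound holds for each $|R_jf|$.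
\item[(2)] $\displaystyle\gamma_n\Big(\big(\textstyle\sum_{i,j}|R_{ij}f|^2\big)^{1/2}>\alpha\Big)\le\frac{4}{\alpha}\|f\|_{L^1(\gamma_n)}$; in particular this bound holds for each $|R_{ij}f|$.
\item[(3)] If $i\ne j$, then $\displaystyle\gamma_n\big(|R_{ij}f|>\alpha\big)\le\frac2\alpha\|f\|_{L^1(\gamma_n)}$.
\end{enumerate}
For complex $f$ the same holds with the constants multiplied by $\sqrt2$. All these operators extend by continuity to $L^1(\gamma_n)$ with the same constants.
\end{theorem}

Each constant is twice the corresponding $L^2$ bound in \eqref{eq:L2}. This reflects a general principle, Theorem~\ref{thm:abstract}, in which neither the Gaussian measure nor the dimension appears. Section~\ref{sec:example} shows the mechanism by hand on the line. Section~\ref{sec:abstract} states the general theorem and reduces it to a decomposition of functions, which is constructed in Sections~\ref{sec:forms} and~\ref{sec:obstacle}. Section~\ref{sec:gauss} proves Theorem~\ref{thm:main}, and Section~\ref{sec:three} locates the hypothesis that fails at order three.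

\section{An example on the line}\label{sec:example}

To pass from an $L^2$ bound for an operator $T$ to a weak type $(1,1)$ bound, one fixes a height $\lambda>0$ and splits $f=g+b$. The good part should satisfy $\|g\|_2^2\le C\lambda\|f\|_1$, so that Chebyshev's inequality controls $Tg$. The bad part should have $Tb$ under control outside a set $\Omega$ of measure at most $C\|f\|_1/\lambda$, which is discarded. In the Calder\'on--Zygmund decomposition on $\mathbb{R}^n$ with Lebesgue measure, $\Omega$ is a disjoint union of dyadic cubes $Q$ and $g$ is the average of $f$ on each $Q$. The stopping rule gives $|g|\le2^n\lambda$, because a cube has $2^{-n}$ times the volume of its parent. The pieces $b\mathbf{1}_Q$ have mean zero, which makes $T(b\mathbf{1}_Q)$ small away from $Q$, but not zero. To use this one needs smoothness of the kernel of $T$ and must discard a dilate of $Q$, at the cost of another $n$-th power. For the Gaussian measure a dilation does not even cost a bounded factor: for $x>2$,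
\[
\frac{\gamma_1([x-2,x+2])}{\gamma_1([x-1,x+1])}\ge\frac{\frac12e^{-\pi(x-3/2)^2}}{2e^{-\pi(x-1)^2}}=\frac14e^{\pi(x-5/4)}\to\infty\qquad(x\to\infty).
\]

Riesz transforms have the form $T=DB^{-1}$ with $D$ a differential operator, and this allows a stronger cancellation than mean zero. If $b=Bw$, then $Tb=Dw$, and $Dw$ vanishes where $w$ vanishes. So we look for a bad part $b=Bw$ with $w$ supported on a small set; then $Tb$ is exactly zero off that set, and no kernel estimate and no dilation is needed.

\begin{example}\label{ex:line}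
Let $n=1$, $\gamma=\gamma_1$, $T=R_{11}$, $B=L$ and $f=M\mathbf{1}_{(-\rho,\rho)}$. Let $\|f\|_1<\lambda<M$. Cut $f$ down to height $\lambda$ and spread the excess mass next to the support, at height $\lambda$: set $g=\lambda\mathbf{1}_{(-a,a)}$, where $a>\rho$ is chosen so that $\lambda\gamma((-a,a))=M\gamma((-\rho,\rho))$. Such an $a$ exists because $\gamma((-\rho,\rho))<\|f\|_1/\lambda<1$. To solve $Lw=f-g$, write $Lw=-\frac12e^{\pi x^2}\big(e^{-\pi x^2}w'\big)'$ and put
\[
m(x)=\int_0^x(f-g)\,d\gamma,\qquad w(x)=2\int_{|x|}^\infty e^{\pi y^2}m(y)\,dy .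
\]
The function $m$ is odd, increases on $(0,\rho)$, decreases on $(\rho,a)$, and vanishes on $[a,\infty)$ by the choice of $a$. So $m>0$ on $(0,a)$, and $w>0$ on $(-a,a)$ while $w=0$ elsewhere. Since $m$ is odd, $w'=-2e^{\pi x^2}m$ on all of $\mathbb{R}$; this is Lipschitz with compact support, and $-\frac12e^{\pi x^2}(e^{-\pi x^2}w')'=e^{\pi x^2}m'=f-g$ a.e. Two integrations by parts give $\langle w,L\varphi\rangle=\langle f-g,\varphi\rangle$ for $\varphi\in C_c^\infty$, so $w\in\mathcal{D}(L^*)=\mathcal{D}(L)$ and $Lw=f-g$. Now $R_{11}Lw=w''$ (Lemma~\ref{lem:domains} below), hence $R_{11}f=R_{11}g$ a.e.\ outside $(-a,a)$. Since $\gamma((-a,a))=\|f\|_1/\lambda$ and $\|g\|_2^2=\lambda\|f\|_1$, Chebyshev's inequality and \eqref{eq:L2} give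
\[
\gamma(|R_{11}f|>\alpha)\le\frac{\|f\|_1}{\lambda}+\frac{4\lambda\|f\|_1}{\alpha^2},
\]
which is $4\|f\|_1/\alpha$ for $\lambda=\alpha/2$.
\end{example}

Three features of the example shape the general construction.

First, the set $\Omega=\{w>0\}$ is not chosen in advance; it is found together with $w$. The pair $(w,g)$ satisfies
\[
w\ge0,\qquad g=f-Lw\le\lambda,\qquad g=\lambda\ \text{ on }\{w>0\}.
\]
This is an obstacle problem: $w$ stays above the obstacle $0$, and where it is strictly above, it solves $Lw=f-\lambda$. The last condition is what makes $\Omega$ small: $g$ fills $\Omega$ up to height $\lambda$ and has no more mass than $f$.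

Second, the kernel of $L$ is an obstruction. Since $\int Lw\,d\gamma=\langle w,L1\rangle=0$, we must have $\int g\,d\gamma=\int f\,d\gamma$, which is incompatible with $g\le\lambda$ when $\|f\|_1>\lambda$. We therefore solve the problem for $B+\varepsilon$, which may absorb mass, and let $\varepsilon\to0$ only in the final inequality.

Third, for $R_j$ the operator $B$ must be $L^{1/2}$, which is not a differential operator. This does no harm to the scheme: nothing requires $b=Bw$ to vanish off $\Omega$, only $Dw$. But the construction of $w$ has to be one that uses no differential structure of $B$. It will use only the order properties of $e^{-tB}$.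

\section{A weak type theorem for local operators}\label{sec:abstract}

Let $(X,\mu)$ be a $\sigma$-finite measure space; $\langle\cdot,\cdot\rangle$ is now the inner product of $L^2(\mu)$, and identities and inequalities between functions hold $\mu$-a.e. A self-adjoint operator $B\ge0$ on $L^2(\mu)$ has \emph{sub-Markovian semigroup} if for all $t>0$ and $h\in L^2(\mu)$,
\[
0\le h\le1\quad\text{implies}\quad0\le e^{-tB}h\le1 .
\]
We use the spectral theorem in the following form: each $u\in L^2(\mu)$ has a finite measure $\nu_u$ on $[0,\infty)$ such that, for Borel $\Phi\colon[0,\infty)\to\mathbb{R}$, $u\in\mathcal{D}(\Phi(B))$ if and only if $\int\Phi^2\,d\nu_u<\infty$, and then $\|\Phi(B)u\|_2^2=\int\Phi^2\,d\nu_u$ and $\langle\Phi(B)u,u\rangle=\int\Phi\,d\nu_u$.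

\begin{theorem}\label{thm:abstract}
Let $(X,\mu)$ be $\sigma$-finite and let $B\ge0$ be self-adjoint on $L^2(\mu)$ with sub-Markovian semigroup. Let $H$ be a separable real Hilbert space and let $D\colon\mathcal{D}(B)\to L^2(\mu;H)$ be linear with
\begin{enumerate}
\item[(i)] $\|Du\|_2\le K\|Bu\|_2$ for some $K>0$ and all $u\in\mathcal{D}(B)$;
\item[(ii)] (locality) if $u\in\mathcal{D}(B)$ and $u\ge0$, then $Du=0$ a.e.\ on $\{u=0\}$.
\end{enumerate}
Let $T\colon L^2(\mu)\to L^2(\mu;H)$ be the bounded operator with $TBu=Du$ for $u\in\mathcal{D}(B)$ and $T=0$ on $\ker B$. Then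
\[
\mu\big(|Tf|_H>\alpha\big)\le\frac{2K}{\alpha}\|f\|_1\qquad(f\in L^1\cap L^2\text{ real},\ \alpha>0).
\]
For complex $f$ and the complexified $T$ this holds with $2\sqrt2K$ in place of $2K$.
\end{theorem}

The operator $T$ exists and is unique. If $Bu=Bu'$, then (i) applied to $u-u'$ gives $Du=Du'$, so $Bu\mapsto Du$ is well defined on $\operatorname{ran}B$, with norm at most $K$. It extends uniquely to $\overline{\operatorname{ran}B}=(\ker B)^\perp$, and setting $T=0$ on $\ker B$ keeps $\|T\|\le K$. The complexified operator is $T(f_1+if_2)=Tf_1+iTf_2$, with $|\xi+i\zeta|_H^2=|\xi|_H^2+|\zeta|_H^2$ for $\xi,\zeta\in H$.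

The next proposition is the general form of Example~\ref{ex:line}. It involves only $B$.

\begin{proposition}[Obstacle decomposition]\label{prop:obstacle}
Let $B$ be as in Theorem~\ref{thm:abstract}, let $\varepsilon,\lambda>0$ and $0\le f\in L^1\cap L^2$. There is $w\in\mathcal{D}(B)$, $w\ge0$, such that $g=f-(B+\varepsilon)w$ satisfies
\[
0\le g\le\lambda,\qquad\int g\,d\mu\le\int f\,d\mu,\qquad g=\lambda\ \text{ a.e.\ on }\{w>0\}.
\]
In particular $\mu(w>0)\le\|f\|_1/\lambda$ and $\|g\|_2^2\le\lambda\|f\|_1$.
\end{proposition}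

The last sentence follows from $\lambda\mu(w>0)=\int_{\{w>0\}}g\le\int f$ and $g^2\le\lambda g$. For $B=I$, whose semigroup $e^{-t}I$ is sub-Markovian, one may take $w=(f-\lambda)^+/(1+\varepsilon)$ and $g=\min(f,\lambda)$: the decomposition generalizes truncation at height $\lambda$. We prove the proposition in Section~\ref{sec:obstacle} and first deduce the theorem from it.

\begin{proof}[Proof of Theorem~\ref{thm:abstract}]
The bad part produced by Proposition~\ref{prop:obstacle} is $(B+\varepsilon)w$ rather than $Bw$, so we adapt $T$ to it. Let $T^\varepsilon=TB(B+\varepsilon)^{-1}$. Since $0\le a/(a+\varepsilon)\le1$ for $a\ge0$, we have $\|T^\varepsilon\|\le K$, and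
\begin{equation}\label{eq:Teps}
T^\varepsilon(B+\varepsilon)w=TBw=Dw\qquad(w\in\mathcal{D}(B)).
\end{equation}
If $P$ is the orthogonal projection onto $(\ker B)^\perp$, then
\[
\|B(B+\varepsilon)^{-1}u-Pu\|_2^2=\int_{(0,\infty)}\Big(\frac{\varepsilon}{a+\varepsilon}\Big)^2d\nu_u(a)\to0\qquad(\varepsilon\to0)
\]
by dominated convergence. As $TP=T$, it follows that $T^\varepsilon u\to Tu$ in $L^2(\mu;H)$ for every $u$.

Let $f\in L^1\cap L^2$ be real and fix $\varepsilon,\lambda,\alpha>0$. Apply Proposition~\ref{prop:obstacle} to $f^+$ and to $f^-$, obtaining $w_\pm$ and $g_\pm$. Put $g=g_+-g_-$ and $\Omega=\{w_+>0\}\cup\{w_->0\}$. Since $g_+g_-\ge0$, we have $g^2\le g_+^2+g_-^2$; and $\|f^+\|_1+\|f^-\|_1=\|f\|_1$. Therefore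
\[
f=g+(B+\varepsilon)(w_+-w_-),\qquad\|g\|_2^2\le\lambda\|f\|_1,\qquad\mu(\Omega)\le\frac{\|f\|_1}{\lambda}.
\]
By \eqref{eq:Teps}, $T^\varepsilon f=T^\varepsilon g+Dw_+-Dw_-$. Off $\Omega$ both $w_+$ and $w_-$ vanish, so (ii) gives $T^\varepsilon f=T^\varepsilon g$ a.e.\ off $\Omega$. By Chebyshev's inequality,
\begin{equation}\label{eq:cheb}
\mu(|T^\varepsilon f|_H>\alpha)\le\mu(\Omega)+\frac{\|T^\varepsilon g\|_2^2}{\alpha^2}\le\frac{\|f\|_1}{\lambda}+\frac{K^2\lambda\|f\|_1}{\alpha^2}.
\end{equation}
The choice $\lambda=\alpha/K$ makes the two terms equal and gives the bound $2K\|f\|_1/\alpha$, uniformly in $\varepsilon$. Pick $\varepsilon_k\to0$ with $T^{\varepsilon_k}f\to Tf$ a.e. At a.e.\ point where $|Tf|_H>\alpha$ we have $|T^{\varepsilon_k}f|_H>\alpha$ for all large $k$, so Fatou's lemma applied to the indicator functions gives $\mu(|Tf|_H>\alpha)\le2K\|f\|_1/\alpha$.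

For complex $f=f_1+if_2$, decompose $f_1$ and $f_2$ as above, with good parts $g_1,g_2$ and sets $\Omega_1,\Omega_2$; put $g=g_1+ig_2$ and $\Omega=\Omega_1\cup\Omega_2$. Since $|f_1|+|f_2|\le\sqrt2|f|$, we get $\mu(\Omega)\le\sqrt2\|f\|_1/\lambda$ and $\|T^\varepsilon g\|_2^2\le K^2(\|g_1\|_2^2+\|g_2\|_2^2)\le\sqrt2K^2\lambda\|f\|_1$. Both terms in \eqref{eq:cheb} are multiplied by $\sqrt2$, and the rest is unchanged.
\end{proof}

\begin{remark}
Locality cannot be dropped. Let $X=[0,1]$ with Lebesgue measure, $B=I$, and $Du=\langle u,\phi\rangle\mathbf{1}$ with $\phi\in L^2$ not essentially bounded. Then (i) holds and $T=D$. A weak type bound with constant $C$ for the constant function $Tf$ means $|\langle f,\phi\rangle|\le C\|f\|_1$ for all $f\in L^2$, which forces $|\phi|\le C$ a.e.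
\end{remark}

\section{Truncation inequalities for the energy form}\label{sec:forms}

Let $B$ be as in Theorem~\ref{thm:abstract} and $S_t=e^{-tB}$. The function $w$ will be found by minimizing an energy, and its properties by testing the Euler--Lagrange equation against truncations of $w$. We need to know that truncations have finite energy and what sign the resulting terms have. Let
\[
V=\mathcal{D}(B^{1/2}),\qquad\mathcal{E}(u,v)=\langle B^{1/2}u,B^{1/2}v\rangle\quad(u,v\in V).
\]
The form determines the operator in the following sense: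
\begin{equation}\label{eq:formop}
\begin{gathered}
\text{if $w\in V$, $F\in L^2$ and $\mathcal{E}(w,v)=\langle F,v\rangle$ for all $v\in V$,}\\
\text{then $w\in\mathcal{D}(B)$ and $Bw=F$.}
\end{gathered}
\end{equation}
Indeed, the hypothesis says that $B^{1/2}w$ lies in the domain of $(B^{1/2})^*=B^{1/2}$ with image $F$, and $B=B^{1/2}B^{1/2}$ with equality of domains.

When $\mathcal{E}(u,v)$ is an integral of $\langle\nabla u,\nabla v\rangle$, the signs we need come from the chain rule. For $B=L^{1/2}$ the form has no such expression, so we approximate it by bounded forms that involve only $S_t$. For $t>0$ and $u,v\in L^2$ let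
\[
q_t(u,v)=t^{-1}\langle u-S_tu,v\rangle,\qquad q_t(u)=q_t(u,u)=\int t^{-1}(1-e^{-ta})\,d\nu_u(a)\ge0 .
\]
This form is symmetric and bilinear. For $a\ge0$, $t^{-1}(1-e^{-ta})$ increases to $a$ as $t\downarrow0$. By monotone convergence $q_t(u)\uparrow\int a\,d\nu_u(a)$, so $q_t(u)$ stays bounded if and only if $u\in V$, and then $q_t(u)\to\mathcal{E}(u,u)$. By polarization, $q_t(u,v)\to\mathcal{E}(u,v)$ for $u,v\in V$.

Two consequences of the sub-Markov property are needed. \emph{Positivity:} if $0\le h\in L^2$, then $S_th\ge0$, because $S_t(h\wedge k)=kS_t(k^{-1}(h\wedge k))\ge0$ for $k=1,2,\dots$ and $h\wedge k\to h$ in $L^2$; here $a\wedge b=\min(a,b)$. \emph{No creation of mass:} if $0\le h\in L^1\cap L^2$, then $\int S_th\le\int h$, because for $\mu(F)<\infty$ symmetry gives $\int_FS_th=\langle h,S_t\mathbf{1}_F\rangle\le\int h$, and $X$ is an increasing union of such sets $F$.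

\begin{lemma}\label{lem:trunc}
Let $w\in V$ and $\kappa>0$. Then $w^+$, $w^-$ and $w\wedge\kappa$ belong to $V$, and
\begin{enumerate}
\item[(a)] $\mathcal{E}(w,w^+)\ge\mathcal{E}(w^+,w^+)\ge0$ and $\mathcal{E}(w,w^-)\le-\mathcal{E}(w^-,w^-)\le0$;
\item[(b)] $\mathcal{E}(w,w\wedge\kappa)\ge0$.
\end{enumerate}
The statements about $w^\pm$ use only positivity of $S_t$.
\end{lemma}

\begin{proof}
Since $w^+w^-=0$ and $S_tw^+\ge0$, we have $q_t(w^+,w^-)=-t^{-1}\langle S_tw^+,w^-\rangle\le0$. Hence
\[
q_t(w)=q_t(w^+)+q_t(w^-)-2q_t(w^+,w^-)\ge q_t(w^+)+q_t(w^-).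
\]
The left side is bounded as $t\downarrow0$, so $w^\pm\in V$, and in the limit $\mathcal{E}(w^+,w^-)\le0$. Writing $w=w^+-w^-$ gives $\mathcal{E}(w,w^+)=\mathcal{E}(w^+,w^+)-\mathcal{E}(w^-,w^+)$ and $\mathcal{E}(w,w^-)=\mathcal{E}(w^+,w^-)-\mathcal{E}(w^-,w^-)$, which yields (a).

For (b) put $u=(w-\kappa)^+$ and $v=w\wedge\kappa$, so that $w=u+v$ and $|u|,|v|\le|w|$. The set $\{w>\kappa\}$ has finite measure because $w\in L^2$, so $u\in L^1\cap L^2$. On $\{u>0\}$ we have $v=\kappa$, hence $\langle u,v\rangle=\kappa\int u$. Since $S_tu\ge0$, $v\le\kappa$, and $S_t$ creates no mass, $\langle S_tu,v\rangle\le\kappa\int S_tu\le\kappa\int u$. Thus $q_t(u,v)\ge0$, and $q_t(w)=q_t(u)+q_t(v)+2q_t(u,v)\ge q_t(u)+q_t(v)$. It follows that $u,v\in V$ and $\mathcal{E}(u,v)\ge0$, so $\mathcal{E}(w,v)=\mathcal{E}(u,v)+\mathcal{E}(v,v)\ge0$.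
\end{proof}

\section{Construction of the obstacle decomposition}\label{sec:obstacle}

The natural way to solve the obstacle problem is to minimize the energy $\frac12\mathcal{E}(w,w)+\frac\varepsilon2\|w\|_2^2-\int(f-\lambda)w$ over $w\ge0$. A constrained minimizer, however, satisfies only a variational inequality, from which neither $w\in\mathcal{D}(B)$ nor the lower bound $g\ge0$ can be read off directly. Both are essential: locality is assumed on $\mathcal{D}(B)$, and $g^2\le\lambda g$ needs $g\ge0$. We replace the constraint by a penalty designed so that the bounds on $g$ are built in. Let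
\[
\phi=(f-\lambda)^+,\qquad\psi=(\lambda-f)^+
\]
be the excess of $f$ above height $\lambda$ and the room left below it. Then
\begin{equation}\label{eq:phipsi}
f=f\wedge\lambda+\phi,\qquad\lambda=f\wedge\lambda+\psi,\qquad0\le\phi\le f,\qquad0\le\psi\le\lambda .
\end{equation}
In Example~\ref{ex:line} and for $B=I$, the good part has the form $g=f\wedge\lambda+\psi\theta$ with $0\le\theta\le1$ and $\theta=1$ on $\{w>0\}$: the room is filled completely where $w>0$. Any such $g$ lies between $0$ and $\lambda$. So $\theta$ should be a Heaviside function of $w$, with an undetermined value in $[0,1]$ where $w=0$. We replace the Heaviside function by a Lipschitz approximation $\eta_\delta$, solve the resulting semilinear equation, and let $\delta\to0$.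

\begin{proof}[Proof of Proposition~\ref{prop:obstacle}]
Write $\mathcal{E}_\varepsilon(u,v)=\mathcal{E}(u,v)+\varepsilon\langle u,v\rangle$ and $\|u\|_V=\mathcal{E}_\varepsilon(u,u)^{1/2}$. This norm is equivalent to the graph norm of the closed operator $B^{1/2}$, so $V$ is a Hilbert space, and $\|u\|_2\le\varepsilon^{-1/2}\|u\|_V$.

\medskip\noindent\emph{Step 1: the penalized equation.} For $\delta>0$ let $\eta_\delta(s)=\min(s^+/\delta,1)$ and $G_\delta(s)=\int_0^s\eta_\delta(r)\,dr$. The function $\eta_\delta$ is nondecreasing and $1/\delta$-Lipschitz, so $G_\delta$ is convex and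
\begin{equation}\label{eq:taylor}
|G_\delta(a+h)-G_\delta(a)-\eta_\delta(a)h|=\Big|\int_a^{a+h}\big(\eta_\delta(r)-\eta_\delta(a)\big)\,dr\Big|\le\frac{h^2}{2\delta}.
\end{equation}
With $a=0$ this gives $0\le G_\delta(s)\le s^2/(2\delta)$. On $V$ consider
\[
J(w)=\tfrac12\|w\|_V^2+\int\psi\,G_\delta(w)\,d\mu-\langle\phi,w\rangle .
\]
By \eqref{eq:phipsi}, $J$ is finite; note that $\psi$ need not be square integrable, but it is bounded and $G_\delta(w)\in L^1$. The functional $J$ is convex, and it is coercive because $J(w)\ge\frac12\|w\|_V^2-\varepsilon^{-1/2}\|f\|_2\|w\|_V$. The function $\psi\eta_\delta(w)$ is in $L^2$, being bounded by $\lambda w^+/\delta$, and \eqref{eq:taylor} gives for $w,v\in V$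
\begin{equation}\label{eq:expansion}
\Big|J(w+v)-J(w)-\mathcal{E}_\varepsilon(w,v)+\langle\phi-\psi\eta_\delta(w),v\rangle\Big|\le\tfrac12\|v\|_V^2+\frac{\lambda}{2\delta}\|v\|_2^2 .
\end{equation}
In particular $J$ is continuous. Its sublevel sets are closed, convex and bounded, hence weakly compact, so $J$ has a minimizer $w_\delta\in V$. Replacing $v$ by $\tau v$ in \eqref{eq:expansion} and letting $\tau\to0$ from both sides, we obtain
\begin{equation}\label{eq:EL}
\mathcal{E}(w_\delta,v)+\varepsilon\langle w_\delta,v\rangle=\langle\phi-\psi\eta_\delta(w_\delta),v\rangle\qquad(v\in V).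
\end{equation}
By \eqref{eq:formop}, $w_\delta\in\mathcal{D}(B)$ and $(B+\varepsilon)w_\delta=\phi-\psi\eta_\delta(w_\delta)$. Hence, by \eqref{eq:phipsi},
\begin{equation}\label{eq:gdelta}
g_\delta:=f-(B+\varepsilon)w_\delta=f\wedge\lambda+\psi\,\eta_\delta(w_\delta)
\end{equation}
lies in $L^2$ and satisfies $0\le g_\delta\le\lambda$, with $g_\delta=\lambda$ on $\{w_\delta\ge\delta\}$. The lower bound uses $f\ge0$.

\medskip\noindent\emph{Step 2: $w_\delta\ge0$.} Take $v=w_\delta^-$ in \eqref{eq:EL}. Since $\eta_\delta$ vanishes on $(-\infty,0]$, the right side equals $\langle\phi,w_\delta^-\rangle\ge0$. By Lemma~\ref{lem:trunc}(a) the left side is at most $\varepsilon\langle w_\delta,w_\delta^-\rangle=-\varepsilon\|w_\delta^-\|_2^2$. So $w_\delta^-=0$.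

\medskip\noindent\emph{Step 3: $w_{\delta'}\le w_\delta$ for $0<\delta'<\delta$.} The functions $g_\delta$ will converge only weakly, and the identity $g_\delta=\lambda$ holds on a set that moves with $\delta$. To keep it in the limit we need a fixed set on which it holds for all small $\delta$, and monotonicity provides one. Let $v=(w_{\delta'}-w_\delta)^+$, which is in $V$ by Lemma~\ref{lem:trunc}. Subtracting the equations \eqref{eq:EL} for $\delta'$ and $\delta$,
\[
\mathcal{E}(w_{\delta'}-w_\delta,v)+\varepsilon\|v\|_2^2+\int\psi\,\big(\eta_{\delta'}(w_{\delta'})-\eta_\delta(w_\delta)\big)v\,d\mu=0 .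
\]
The first term is nonnegative by Lemma~\ref{lem:trunc}(a). On $\{v>0\}$ we have $\eta_{\delta'}(w_{\delta'})\ge\eta_{\delta'}(w_\delta)\ge\eta_\delta(w_\delta)$, because $\eta_{\delta'}$ is nondecreasing and $\eta_{\delta'}\ge\eta_\delta$; so the integral is nonnegative. Hence $v=0$.

\medskip\noindent\emph{Step 4: $\int g_\delta\le\int f$.} On $\{w_\delta=0\}$, \eqref{eq:gdelta} gives $g_\delta=f\wedge\lambda\le f$. On $\{w_\delta>0\}$ we would like to test the equation against the indicator of this set, which need not lie in $V$. We approximate it by $v_\kappa=\kappa^{-1}(w_\delta\wedge\kappa)\in V$, with $0\le v_\kappa\le1$. By \eqref{eq:EL}, \eqref{eq:gdelta}, Lemma~\ref{lem:trunc}(b) and Step 2,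
\[
\langle f-g_\delta,v_\kappa\rangle=\mathcal{E}(w_\delta,v_\kappa)+\varepsilon\langle w_\delta,v_\kappa\rangle\ge0,
\]
that is, $\int g_\delta v_\kappa\le\int fv_\kappa$. As $\kappa\downarrow0$, $v_\kappa=\min(w_\delta/\kappa,1)$ increases to $\mathbf{1}_{\{w_\delta>0\}}$, and monotone convergence gives $\int_{\{w_\delta>0\}}g_\delta\le\int_{\{w_\delta>0\}}f$. Adding the two parts proves the claim. Consequently $\|g_\delta\|_2^2\le\lambda\|f\|_1$, uniformly in $\delta$.

\medskip\noindent\emph{Step 5: the limit.} Let $\delta=1/k$ and write $w_k$, $g_k$. By Steps 2 and 3, $w_k$ decreases a.e.\ to some $w\ge0$, and $w_k\to w$ in $L^2$ by dominated convergence, with dominating function $w_1$. By Step 4, a subsequence of $(g_k)$ converges weakly in $L^2$ to some $g$. Along it, $(w_k,(B+\varepsilon)w_k)=(w_k,f-g_k)$ converges weakly to $(w,f-g)$ in $L^2\times L^2$. The graph of the closed operator $B+\varepsilon$ is a closed subspace, hence weakly closed, so $w\in\mathcal{D}(B)$ and $(B+\varepsilon)w=f-g$.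

For every $F$ with $\mu(F)<\infty$ we have $\int_Fg=\lim\int_Fg_k$ along the subsequence. This gives $0\le\int_Fg\le\lambda\mu(F)$ and $\int_Fg\le\int f$, hence $0\le g\le\lambda$ and $\int g\le\int f$ by $\sigma$-finiteness. Finally, let $\kappa>0$. The set $\{w>\kappa\}$ has finite measure, and on it $w_k\ge w>1/k$ for $k>1/\kappa$, so $g_k=\lambda$ there by Step 1. Thus $\int_Fg=\lambda\mu(F)$ for every measurable $F\subset\{w>\kappa\}$, and $g=\lambda$ a.e.\ on $\{w>\kappa\}$. The union over $\kappa=1,\frac12,\frac13,\dots$ is $\{w>0\}$.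
\end{proof}

Positivity of the semigroup was used in Steps 2 and 3, where it acts as a comparison principle. The bound $e^{-tB}h\le1$ was used only in Step 4, where it prevents $g$ from carrying more mass than $f$. The parameter $\varepsilon$ gave coercivity in Step 1 and the conclusions $w_\delta^-=0$ and $v=0$ in Steps 2 and 3.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:gauss}

We apply Theorem~\ref{thm:abstract} with $\mu=\gamma_n$; as this is a probability measure, $L^1\cap L^2=L^2$. Three things must be checked: the sub-Markov property, the identification of $T$ with the Riesz transforms, and locality.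

\subsection*{The semigroups of $L$ and $L^{1/2}$ are sub-Markovian}
For $L$ this is visible in \eqref{eq:mehler}, which exhibits $e^{-tL}h(x)$ as an average of values of $h$. For $L^{1/2}$ we use the subordination formula: for $a\ge0$ and $t>0$,
\[
e^{-t\sqrt a}=\int_0^\infty e^{-ra}p_t(r)\,dr,\qquad p_t(r)=\frac{t}{\sqrt{4\pi r^3}}\,e^{-t^2/(4r)}\ge0,
\]
and the case $a=0$ says $\int_0^\infty p_t(r)\,dr=1$. Applying it with $a=\pi|\beta|$ to each term of the Hermite expansions of $h,\varphi\in L^2(\gamma_n)$ gives
\[
\langle e^{-tL^{1/2}}h,\varphi\rangle=\int_0^\infty\langle e^{-rL}h,\varphi\rangle\,p_t(r)\,dr ;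
\]
the interchange of sum and integral is justified by the Cauchy--Schwarz inequality for the coefficients. If $0\le h\le1$ and $\varphi\ge0$, the right side lies between $0$ and $\int\varphi\,d\gamma_n$. Hence $0\le e^{-tL^{1/2}}h\le1$.

\subsection*{Weak derivatives on the domains}
The operators in \eqref{eq:rieszdef} are defined through Hermite coefficients, while locality is a property of weak derivatives. The next lemma connects the two. Recall that $u\in W^{1,p}_{\mathrm{loc}}(\mathbb{R}^n)$ means that $u$ is locally in $L^p(dx)$ and that there are $\partial_ju$, locally in $L^p(dx)$, with $\int u\,\partial_j\varphi\,dx=-\int(\partial_ju)\varphi\,dx$ for all $\varphi\in C_c^\infty$; and $u\in W^{2,p}_{\mathrm{loc}}$ means that $u$ and all $\partial_ju$ lie in $W^{1,p}_{\mathrm{loc}}$.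

\begin{lemma}\label{lem:domains}
If $u\in\mathcal{D}(L^{1/2})$, then $u\in W^{1,2}_{\mathrm{loc}}$ and $\partial_ju=R_jL^{1/2}u$. If $u\in\mathcal{D}(L)$, then $u\in W^{2,2}_{\mathrm{loc}}$ and $\partial_i\partial_ju=R_{ij}Lu$.
\end{lemma}

\begin{proof}
By \eqref{eq:hermite} and \eqref{eq:rieszdef} both identities hold for $u=h_\beta$, including $\beta=0$ where both sides vanish, hence for polynomials. Let $u=\sum_\beta c_\beta h_\beta\in\mathcal{D}(L^{1/2})$ and $u_N=\sum_{|\beta|\le N}c_\beta h_\beta$. Then $u_N\to u$ and $L^{1/2}u_N\to L^{1/2}u$ in $L^2(\gamma_n)$, so $\partial_ju_N=R_jL^{1/2}u_N\to R_jL^{1/2}u$ in $L^2(\gamma_n)$ by \eqref{eq:L2}. On a ball of radius $r$ about $0$ the density of $\gamma_n$ is at least $e^{-\pi r^2}$, so these convergences also hold in $L^2(dx)$ on every ball, and we may pass to the limit in $\int u_N\,\partial_j\varphi\,dx=-\int(\partial_ju_N)\varphi\,dx$. This proves the first statement. If $u\in\mathcal{D}(L)\subset\mathcal{D}(L^{1/2})$, then in addition $Lu_N\to Lu$, so $\partial_i\partial_ju_N=R_{ij}Lu_N\to R_{ij}Lu$,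 while $\partial_ju_N\to\partial_ju$ as just shown. Passing to the limit in $\int\partial_ju_N\,\partial_i\varphi\,dx=-\int(\partial_i\partial_ju_N)\varphi\,dx$ proves the second statement.
\end{proof}

\subsection*{Locality}
We use Stampacchia's lemma \cite[Lemma 7.7]{GT}: if $u\in W^{1,1}_{\mathrm{loc}}(\mathbb{R}^n)$, then $\nabla u=0$ a.e.\ on $\{u=0\}$. Null sets for $\gamma_n$ and for Lebesgue measure coincide. For $u\in W^{2,2}_{\mathrm{loc}}$ we apply the lemma twice: a.e.\ point of $\{u=0\}$ lies in $\{\partial_ju=0\}$, and since $\partial_ju\in W^{1,2}_{\mathrm{loc}}$, we have $\partial_i\partial_ju=0$ a.e.\ on $\{\partial_ju=0\}$. So all second derivatives vanish a.e.\ on $\{u=0\}$. No information on the shape of $\{u=0\}$ is needed, which matters because the set $\{w>0\}$ in Proposition~\ref{prop:obstacle} is only known to be measurable.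

\subsection*{The three estimates}
Take
\[
\begin{array}{lllll}
\text{(1)}&B=L^{1/2},&D=\nabla,&H=\mathbb{R}^n,&K=\sqrt2;\\
\text{(2)}&B=L,&D=(\partial_i\partial_j)_{i,j},&H=\mathbb{R}^{n\times n},&K=2;\\
\text{(3)}&B=L,&D=\partial_i\partial_j\ (i\ne j\text{ fixed}),&H=\mathbb{R},&K=1,
\end{array}
\]
with Euclidean norms on $H$, and let $R$ be $(R_j)_j$, $(R_{ij})_{i,j}$ and $R_{ij}$, respectively. In each case Lemma~\ref{lem:domains} shows that $D$ is defined on $\mathcal{D}(B)$ and that $Du=RBu$. By \eqref{eq:L2}, $\|R\|\le K$, so $\|Du\|_2\le K\|Bu\|_2$, which is (i). Hypothesis (ii) is the locality just established. The bounded operator $R$ satisfies $RBu=Du$ and vanishes on the constants, which form $\ker B$; by uniqueness, $R=T$. Theorem~\ref{thm:abstract} gives the constants $2K=2\sqrt2$, $4$, $2$ for real $f$, and $\sqrt2$ times these for complex $f$. A single $|R_jf|$ or $|R_{ij}f|$ is bounded pointwise by the corresponding square sum.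

\subsection*{Extension to $L^1(\gamma_n)$}
Let $T$ be one of these operators, with weak type constant $C$ on $L^2(\gamma_n)$. Given $f\in L^1(\gamma_n)$, choose $f_k\in L^2(\gamma_n)$ with $f_k\to f$ in $L^1$, for instance $f_k=f\mathbf{1}_{\{|f|\le k\}}$. Since $\gamma_n(|Tf_k-Tf_l|_H>\alpha)\le C\|f_k-f_l\|_1/\alpha$ for every $\alpha>0$, the sequence $(Tf_k)$ is Cauchy in measure and converges in measure to a limit, which we call $Tf$. Interlacing two approximating sequences shows that the limit does not depend on the sequence, and the constant sequence shows that it agrees with the original $Tf$ when $f\in L^2$. Along a subsequence $Tf_k\to Tf$ a.e., and Fatou's lemma, applied as in the proof of Theorem~\ref{thm:abstract}, gives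
\[
\gamma_n(|Tf|_H>\alpha)\le\liminf_k\frac{C\|f_k\|_1}{\alpha}=\frac{C\|f\|_1}{\alpha}.
\]
This completes the proof of Theorem~\ref{thm:main}. \qed

\section{Why the method stops at order two}\label{sec:three}

For a Riesz transform of order $\ell$ one would take $B=L^{\ell/2}$ and $D=\partial_{i_1}\cdots\partial_{i_\ell}$. By \eqref{eq:hermite}, $D$ sends $h_\beta$ to a multiple of a Hermite polynomial with coefficient at most $(2\pi|\beta|)^{\ell/2}$, so the $L^2$ bound persists for every $\ell$, and locality only asks for Stampacchia's lemma $\ell$ times. It is the hypothesis on the semigroup that fails, and it fails exactly from $\ell=3$ on.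

\begin{proposition}\label{prop:three}
For $\ell\ge3$ the semigroup generated by $L^{\ell/2}$ on $L^2(\gamma_n)$ is not sub-Markovian.
\end{proposition}

\begin{proof}
Suppose it is. Then Lemma~\ref{lem:trunc} applies with $V=\mathcal{D}(L^{\ell/4})$. The polynomial $x_1$ is in $V$, so $x_1^+\in V\subset\mathcal{D}(L^{3/4})$. We show that this is false. The function $x_1^+$ depends only on $x_1$, so it suffices to compute the coefficients $c_k=\langle x^+,h_k\rangle$ in dimension one. The polynomial $\partial^*h_{k-1}$ equals $\sqrt{2\pi k}\,h_k$, because $\langle\partial^*h_{k-1},h_m\rangle=\langle h_{k-1},h_m'\rangle$ is $\sqrt{2\pi k}$ for $m=k$ and $0$ otherwise, by \eqref{eq:hermite}. Moreover $(\partial^*p)\,e^{-\pi x^2}=-(pe^{-\pi x^2})'$ for a polynomial $p$. Using this twice, for $k\ge2$,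
\[
c_k=\frac{-1}{\sqrt{2\pi k}}\int_0^\infty x\big(h_{k-1}e^{-\pi x^2}\big)'dx=\frac1{\sqrt{2\pi k}}\int_0^\infty h_{k-1}e^{-\pi x^2}dx=\frac{h_{k-2}(0)}{2\pi\sqrt{k(k-1)}}.
\]
Setting $x=0$ in \eqref{eq:gen} gives $e^{-s^2/2}=\sum_ks^kh_k(0)/\sqrt{k!}$, so $h_{2m}(0)^2=\binom{2m}{m}4^{-m}$. This is at least $1/(2\sqrt m)$ for $m\ge1$: there is equality at $m=1$, and the ratio of consecutive terms is $\frac{2m+1}{2m+2}\ge\sqrt{\frac{m}{m+1}}$, since $(2m+1)^2\ge4m(m+1)$. For $k=2m+2$ with $m\ge1$ we have $m\le k$, so $c_k^2\ge1/(8\pi^2k^{5/2})$. Therefore $\sum_kk^{3/2}c_k^2\ge\frac1{8\pi^2}\sum_{m\ge1}\frac1{2m+2}=\infty$, and $x^+\notin\mathcal{D}(L^{3/4})$.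
\end{proof}

So for $\ell\ge3$ the energy space is not stable under $w\mapsto w^+$, and the comparison arguments of Section~\ref{sec:obstacle} cannot even be formulated. This agrees with the failure of the weak type estimate for these orders recalled in Section~\ref{sec:intro}.

\begin{thebibliography}{9}

\bibitem{GT}
Gilbarg and Trudinger, \emph{Elliptic PDE of Second Order}.

\bibitem{PHA}
\emph{Problems of Harmonic Analysis in High Dimensions},
\texttt{https://repositorio.uam.es/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 10486/\allowbreak 12594/\allowbreak 60918\_Criado\%20\allowbreak Cornejo\%20\allowbreak Alberto.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}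

\end{thebibliography}
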